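
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{question}{Question}
\numberwithin{equation}{section}

\title{Minimal topological Boolean rings need not be precompact}


\begin{abstract}
A Hausdorff ring topology on a Boolean ring is minimal if no strictly coarser Hausdorff ring topology exists. We show that minimal topological Boolean rings need not be precompact: the measure algebra of $[0,1]$ with convergence in measure is a counterexample. We then characterize all minimal topological Boolean rings. They are the order dense subrings of complete Boolean algebras that carry a Hausdorff, monotone, order continuous ring topology. It follows that a Boolean ring has at most one minimal ring topology, and that a minimal topological Boolean ring is precompact if and only if it is atomic.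
\end{abstract}


\section{The question and the results}\label{sec:intro}

A \emph{Boolean ring} is a ring $R$, not necessarily with unit, in which $x^2=x$ for every $x$. Expanding $(x+x)^2$ and $(x+y)^2$ gives $x+x=0$ and $xy=yx$. The model is a ring of sets, with symmetric difference as addition and intersection as multiplication; inclusion becomes the order
\[
x\le y\iff xy=x .
\]
A \emph{ring topology} on $R$ is a topology in which addition, negation and multiplication are continuous. A \emph{topological Boolean ring} is a Boolean ring with a Hausdorff ring topology. It is \emph{minimal} if $R$ has no strictly coarser Hausdorff ring topology; we then also call the topology minimal. It is \emph{precompact} if for every neighborhood $U$ of $0$ there is a finite set $F\subseteq R$ with $R=F+U$.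

\begin{question}[\cite{LH}]
Is every minimal topological Boolean ring precompact?
\end{question}

Two observations suggest the answer yes. First, a compact Hausdorff topology is minimal among all Hausdorff topologies, so compact Boolean rings are minimal. Second, in the presence of enough atoms the answer \emph{is} yes, for a simple reason. An \emph{atom} is an element $a\ne0$ such that only $0$ and $a$ lie below $a$, that is, $aR=\{0,a\}$. The ring $R$ is \emph{atomic} if every nonzero element lies above an atom. For a set $\kappa$ let $\mathcal P(\kappa)=\{0,1\}^\kappa$ be the Boolean ring of all subsets of $\kappa$, and $\mathrm{Fin}(\kappa)$ the ideal of finite subsets.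

\begin{proposition}\label{prop:atomic}
Let $R$ be an atomic Boolean ring and $\kappa$ its set of atoms. The ideals $a^\perp=\{x\in R: ax=0\}$, $a\in\kappa$, form a subbase at $0$ of a Hausdorff ring topology $\pi$. This topology is precompact and is coarser than every Hausdorff ring topology on $R$; so it is the only minimal ring topology on $R$. The map $e(x)=\{a\in\kappa:a\le x\}$ is a topological isomorphism of $(R,\pi)$ onto a subring of $\mathcal P(\kappa)$ containing $\mathrm{Fin}(\kappa)$, with the topology induced from the product topology.

Conversely, every subring $R$ with $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$, $\kappa$ a set, is atomic, and the induced product topology on it is minimal and precompact.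
\end{proposition}

\begin{proof}
For an atom $a$ the map $x\mapsto ax$ is a ring homomorphism of $R$ onto $\{0,a\}$ with kernel $a^\perp$, so $a^\perp$ is an ideal of index $2$. Finite intersections of such ideals are ideals of finite index. They form a base at $0$ of a ring topology $\pi$, and $\pi$ is precompact because $R$ is a finite union of cosets of each of them. If $x\neq0$, choose an atom $a\le x$; then $ax=a\ne0$, so $x\notin a^\perp$. Thus $\pi$ is Hausdorff.

Let $\sigma$ be any Hausdorff ring topology on $R$. The two-point space $\{0,a\}$ is discrete in $\sigma$, and $a^\perp$ is the preimage of $0$ under the $\sigma$-continuous map $x\mapsto ax$ into it. Hence $a^\perp$ is $\sigma$-open, and $\pi\subseteq\sigma$.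

Since $ax=a$ if $a\le x$ and $ax=0$ otherwise, the coordinates of $e$ are the homomorphisms $x\mapsto ax$ (with $\{0,a\}$ identified with $\{0,1\}$). So $e$ is a ring homomorphism, its kernel $\bigcap_aa^\perp$ is $\{0\}$, and the sets $a^\perp$ are the preimages of the subbasic neighborhoods of $0$ in $\mathcal P(\kappa)$. As $e(a)=\{a\}$ for each atom $a$, the image contains $\mathrm{Fin}(\kappa)$.

For the converse, let $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$. Every nonempty member of $R$ contains a singleton, and singletons belong to $R$. So the atoms of $R$ are the singletons, $R$ is atomic, and the induced product topology is the topology $\pi$ of $R$.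
\end{proof}

So atoms force neighborhoods of $0$ on every Hausdorff ring topology, and these neighborhoods have finite index. A ring without atoms offers no such tests. A natural example is the measure algebra, and there the answer turns out to be no.

\begin{theorem}\label{thm:A}
Let $B$ be the Boolean ring of Lebesgue measurable subsets of $[0,1]$ modulo null sets, with the topology $\tau$ of the metric $d(x,y)=\lambda(x+y)$, where $\lambda$ is Lebesgue measure. Then $(B,\tau)$ is a minimal topological Boolean ring that is not precompact.
\end{theorem}

The idea of the proof is the Borel--Cantelli lemma. Suppose that a coarser topology calls small some sets $a_k$ with $\lambda(a_k)\ge\varepsilon$. Taking the $a_k$ from rapidly shrinking neighborhoods, we find that $\limsup a_k$ belongs to all of them, so it ought to be $0$; yet its measure is at least $\varepsilon$. Section~\ref{sec:measure} carries this out for coarser topologies with a countable base at $0$, and Section~\ref{sec:minimal} in general.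

The argument uses little about measure, and this leads to a description of all minimal rings. Put $x\vee y=x+y+xy$ and $x\setminus y=x+xy$, and call $x,y$ \emph{disjoint} if $xy=0$. A nonempty set $U\subseteq R$ is \emph{solid} if $x\le u\in U$ implies $x\in U$. Directed sets are understood to be nonempty. An upward directed set is regarded as a net indexed by itself, and so is a downward directed set, with the order reversed. A ring topology on $R$ is
\begin{itemize}
\item \emph{monotone} if the solid neighborhoods of $0$ form a base at $0$;
\item \emph{exhaustive} if every sequence of pairwise disjoint elements converges to $0$;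
\item \emph{order continuous} if every downward directed set $D\subseteq R$ with infimum $0$ in $R$ converges to $0$.
\end{itemize}
A unital Boolean ring is a Boolean algebra; it is \emph{complete} if every subset has a supremum (and hence, by taking complements, an infimum). We say that $(B,\beta)$ is an \emph{order continuous algebra} if $B$ is a complete Boolean algebra and $\beta$ is a Hausdorff, monotone, order continuous ring topology on it. A subring of $B$ need not contain the unit of $B$; if it does, we call it a \emph{subalgebra}. A subring $R\subseteq B$ is \emph{order dense} if every nonzero $c\in B$ lies above some nonzero $r\in R$.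

\begin{theorem}\label{thm:B}
For a Hausdorff topological Boolean ring $(R,\tau)$ the following are equivalent:
\begin{enumerate}
\item[(a)] $(R,\tau)$ is minimal;
\item[(b)] $\tau$ is monotone, exhaustive and order continuous;
\item[(c)] up to topological isomorphism, $(R,\tau)$ is an order dense subring, with the subspace topology, of an order continuous algebra $(B,\beta)$.
\end{enumerate}
Moreover, in \textup{(c)} $(B,\beta)$ is necessarily the completion of $(R,\tau)$.
\end{theorem}

\begin{corollary}\label{cor:unique}
A Boolean ring admits at most one minimal ring topology.
\end{corollary}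

\begin{corollary}\label{cor:atomic}
A minimal topological Boolean ring is precompact if and only if it is atomic. Up to topological isomorphism, the minimal precompact topological Boolean rings are exactly the rings $R$ with $\mathrm{Fin}(\kappa)\subseteq R\subseteq\mathcal P(\kappa)$, $\kappa$ a set, with the topology induced from the product topology of $\mathcal P(\kappa)=\{0,1\}^\kappa$.
\end{corollary}

Thus the counterexamples to the question are precisely the minimal rings that are not atomic.

\section{Solid sets and directed sets}\label{sec:prelim}

\subsection*{Boolean arithmetic}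
In a Boolean ring, $xy$ is the infimum and $x\vee y$ the supremum of $x$ and $y$, and $x\setminus y$ is the part of $x$ disjoint from $y$. In a Boolean algebra, $1+x$ is the complement of $x$. From $x+y=(x\setminus y)\vee(y\setminus x)$ we get
\begin{equation}\label{eq:between}
x+y\le e\iff y\setminus e\le x\le y\vee e .
\end{equation}
If $f$ is an expression in $k$ variables built from $+$, $\cdot$, $\vee$ and $\setminus$, then
\begin{equation}\label{eq:poly}
f(x_1,\dots,x_k)+f(y_1,\dots,y_k)\le\bigvee_{j=1}^k(x_j+y_j)=:e,
\end{equation}
because $x_j$ and $y_j$ agree modulo the ideal $eR=\{z:z\le e\}$. In a complete Boolean algebra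
\begin{equation}\label{eq:distr}
x\cdot\sup A=\sup_{a\in A}xa,\quad x\vee\inf A=\inf_{a\in A}(x\vee a),\quad x\setminus\inf A=\sup_{a\in A}(x\setminus a).
\end{equation}
For the first equality, $x\sup A$ is an upper bound of the elements $xa$; and if $xa\le y$ for all $a\in A$, then $a\le y\vee(1+x)$ for all $a$, so $\sup A\le y\vee(1+x)$ and $x\sup A\le y$. The other two follow by taking complements.

\subsection*{Solid sets}
A solid set contains $0$, and a nonempty set $U$ is solid if and only if $xu\in U$ whenever $u\in U$, $x\in R$.

\begin{lemma}\label{lem:solid}
Let $R$ be a Boolean ring.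
\begin{enumerate}
\item[(i)] If $U,V$ are solid, then $U+V$ is solid, and $x\vee y\in U+V$ for $x\in U$, $y\in V$. Hence $x_1\vee\dots\vee x_k\in U_1+\dots+U_k$ if $x_j\in U_j$ and the $U_j$ are solid.
\item[(ii)] Let $\mathcal N$ be a filter base of solid sets such that every $U\in\mathcal N$ has some $V\in\mathcal N$ with $V+V\subseteq U$. Then $\mathcal N$ is a base at $0$ of a monotone ring topology, which is Hausdorff if and only if $\bigcap\mathcal N=\{0\}$.
\item[(iii)] In a monotone ring topology the closed solid neighborhoods of $0$ form a base at $0$.
\item[(iv)] Let $U_1,U_2,\dots$ be solid with $U_{n+1}+U_{n+1}\subseteq U_n$. Then $U_{n+1}\subseteq U_n$, and $U_k+U_{k+1}+\dots+U_m\subseteq U_{k-1}$ for $2\le k\le m$, and $\bigcap_nU_n$ is an ideal.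
\end{enumerate}
\end{lemma}

\begin{proof}
(i) $U+V$ is solid because $z(u+v)=zu+zv$. Moreover $x\vee y=x+(y\setminus x)$ and $y\setminus x\le y$. The last claim follows by induction.

(ii) Since $-x=x$, the hypotheses give a group topology. Multiplication is continuous because
$(a+u)(b+v)-ab=av+ub+uv\in U+U+U$ for $u,v\in U$. The last claim is the usual criterion for groups.

(iii) If $U$ is solid, then $x\overline U\subseteq\overline{xU}\subseteq\overline U$ for all $x$, so $\overline U$ is solid. Given a neighborhood $U$ of $0$, let $V$ be a solid neighborhood of $0$ with $V+V\subseteq U$. If $y\in\overline V$, then $y+V$ meets $V$, so $y\in V+V\subseteq U$; thus $\overline V\subseteq U$.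

(iv) As $0\in U_{n+1}$, we have $U_{n+1}\subseteq U_{n+1}+U_{n+1}\subseteq U_n$. The sum collapses from the right: $U_m\subseteq U_{m-1}$, and if $j\ge2$ and $U_{j+1}+\dots+U_m\subseteq U_j$, then $U_j+U_{j+1}+\dots+U_m\subseteq U_j+U_j\subseteq U_{j-1}$. Finally, $\bigcap U_n$ is solid, and closed under addition by the hypothesis.
\end{proof}

The first use of solid sets is that, in the search for coarser topologies, we may restrict attention to monotone ones.

\begin{lemma}\label{lem:coarsen}
Every Hausdorff ring topology $\sigma$ on a Boolean ring $R$ is finer than some monotone Hausdorff ring topology $\sigma'$.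
\end{lemma}

\begin{proof}
For a $\sigma$-neighborhood $U$ of $0$ let $S(U)=\{c:c\le u\text{ for some }u\in U\}$. This set is solid, contains $U$, and $S(U\cap V)\subseteq S(U)\cap S(V)$. Given $U$, continuity of $(x,y)\mapsto x\vee y$ at $(0,0)$ gives $V$ with $v\vee w\in U$ for $v,w\in V$. If $c\le v$ and $d\le w$ with $v,w\in V$, then $c+d\le v\vee w\in U$; hence $S(V)+S(V)\subseteq S(U)$. By Lemma~\ref{lem:solid}(ii) the sets $S(U)$ define a monotone ring topology $\sigma'\subseteq\sigma$.

To see that $\sigma'$ is Hausdorff, let $c\ne0$. Choose a $\sigma$-neighborhood $W$ of $0$ with $c\notin W$, and $U$ with $cU\subseteq W$. If $c\in S(U)$, say $c\le u\in U$, then $c=cu\in W$, a contradiction. So $c\notin S(U)$.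
\end{proof}

\subsection*{Directed sets}
In a monotone topology a decreasing net converges to $0$ as soon as its terms meet every solid neighborhood $U$ of $0$, since all terms after one in $U$ are in $U$. In particular, for the convergence of a decreasing net to $0$ only the set of its terms matters.

\begin{lemma}\label{lem:directed}
\begin{enumerate}
\item[(i)] In a Hausdorff topological Boolean ring, if an upward directed set $D$ converges to $x$, then $x=\sup D$.
\item[(ii)] In an order continuous algebra every upward directed set converges to its supremum, and every downward directed set to its infimum.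
\item[(iii)] In an order continuous algebra $B$ every closed ideal has the form $nB=\{x:x\le n\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $y\in D$. For $z\in D$ with $z\ge y$ we have $yz=y$; in the limit $yx=y$, so $x$ is an upper bound. If $u$ is any upper bound, then $zu=z$ for $z\in D$, and in the limit $xu=x$.

(ii) Let $D$ be downward directed with infimum $d$. The set $\{x\setminus d:x\in D\}$ is downward directed. A lower bound of it is below every $x\in D$, hence below $d$, and it is disjoint from $d$; so it is $0$. By order continuity the decreasing net $(x\setminus d)_{x\in D}$ converges to $0$, so $x=d+(x\setminus d)$ converges to $d$. If $D$ is upward directed with supremum $d$, then $\{1+x:x\in D\}$ is downward directed with infimum $1+d$, so it converges to $1+d$, and $D$ converges to $d$.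

(iii) An ideal is upward directed, since it contains $x\vee y$ with $x$ and $y$. By (ii) it converges to its supremum $n$. If it is closed, it contains $n$, and so it equals $nB$.
\end{proof}

\section{The measure algebra}\label{sec:measure}

Let $(B,\tau)$ be as in Theorem~\ref{thm:A}.

\begin{proposition}\label{prop:measure}
$(B,\tau)$ is an order continuous algebra, and it is not precompact.
\end{proposition}

\begin{proof}
The sets $U_\varepsilon=\{x:\lambda(x)<\varepsilon\}$ are solid, $U_{\varepsilon/2}+U_{\varepsilon/2}\subseteq U_\varepsilon$, and $\bigcap_\varepsilon U_\varepsilon=\{0\}$. By Lemma~\ref{lem:solid}(ii), $\tau$ is a Hausdorff monotone ring topology.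

Let $D\subseteq B$ be upward directed, and $s=\sup_{x\in D}\lambda(x)$. Choose $d_1\le d_2\le\cdots$ in $D$ with $\lambda(d_n)\to s$ and let $d=\bigcup_nd_n$, so $\lambda(d)=s$. Given $x\in D$, choose $y_n\in D$ above $x$ and $d_n$. Then
\[
\lambda(x\setminus d)\le\lambda(x\setminus d_n)\le\lambda(y_n)-\lambda(d_n)\le s-\lambda(d_n)\to0 ,
\]
so $x\le d$. An upper bound of $D$ is above all $d_n$, hence above $d$. So $d=\sup D$. If $x\in D$ and $x\ge d_n$, then $\lambda(d+x)=\lambda(d)-\lambda(x)\le s-\lambda(d_n)$. So $D$ converges to $d$.

An arbitrary subset has the same upper bounds as the upward directed set of its finite joins, so $B$ is complete. If $D$ is downward directed with infimum $0$, then $\{1+x:x\in D\}$ is upward directed with supremum $1$, so it converges to $1$, and $D$ converges to $0$.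

For the last claim, let $r_n$ be the class of the set of points whose $n$-th binary digit is $1$. Then $\lambda(r_n+r_m)=1/2$ for $n\ne m$. If $B=F+U_{1/4}$ with $F$ finite, some $f+U_{1/4}$ contains $r_n$ and $r_m$ with $n\ne m$, and $\lambda(r_n+r_m)<1/2$, a contradiction.
\end{proof}

\subsection*{Coarser topologies with a countable base}
Before proving minimality in general, we show the main idea in a special case; this subsection is not used later. Let $\sigma\subseteq\tau$ be a Hausdorff ring topology. To prove $\sigma=\tau$ we may replace $\sigma$ by a coarser Hausdorff ring topology, so by Lemma~\ref{lem:coarsen} let $\sigma$ be monotone. Assume that $\sigma$ has a countable base at $0$. By Lemma~\ref{lem:solid}(iii) there is such a base consisting of $\sigma$-closed solid sets $U_1,U_2,\dots$ with $U_{n+1}+U_{n+1}\subseteq U_n$. We claim that every $U_\varepsilon=\{x:\lambda(x)<\varepsilon\}$ contains some $U_k$; this means that $\tau\subseteq\sigma$.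

Otherwise, for some $\varepsilon$, there are $a_k\in U_k$ with $\lambda(a_k)\ge\varepsilon$ for every $k$. Let $b_k=\sup_{m\ge k}a_m$ and $b=\inf_kb_k=\limsup a_k$. For $2\le k\le m$, Lemma~\ref{lem:solid} gives
\[
a_k\vee\dots\vee a_m\in U_k+\dots+U_m\subseteq U_{k-1}.
\]
As $m\to\infty$ these elements converge in measure to $b_k$. The set $U_{k-1}$ is $\sigma$-closed, hence $\tau$-closed because $\sigma\subseteq\tau$. So $b_k\in U_{k-1}$, and $b\in U_{k-1}$ because $b\le b_k$ and $U_{k-1}$ is solid. This holds for all $k\ge2$, so $b\in\bigcap_nU_n=\{0\}$. But $\lambda(b)=\lim\lambda(b_k)\ge\varepsilon$, a contradiction.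

Without a countable base, $\bigcap U_n$ may be a nonzero ideal for every choice of the sequence $(U_n)$. It is still closed, hence of the form $nB$, and the argument bounds $\limsup a_k$ by $n$ instead of $0$. What one needs is a sequence with $n$ small in $\tau$. Order continuity provides it, as we now show.

\section{Order continuous algebras are minimal}\label{sec:minimal}

Let $\sigma$ be a monotone ring topology. A \emph{$\sigma$-string} is a sequence $\mathcal U=(U_n)_{n\ge1}$ of $\sigma$-closed solid $\sigma$-neighborhoods of $0$ with $U_{n+1}+U_{n+1}\subseteq U_n$ for all $n$. By Lemma~\ref{lem:solid}(iii), every $\sigma$-closed solid $\sigma$-neighborhood of $0$ is the first term of a $\sigma$-string.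

\begin{lemma}\label{lem:BC}
Let $(B,\tau)$ be an order continuous algebra and $\sigma\subseteq\tau$ a monotone Hausdorff ring topology.
\begin{enumerate}
\item[(i)] For each $\sigma$-string $\mathcal U$ there is $n(\mathcal U)\in B$ with $\bigcap_nU_n=\{x:x\le n(\mathcal U)\}$.
\item[(ii)] If $\mathcal U,\mathcal V$ are $\sigma$-strings, so is $\mathcal W=(U_n\cap V_n)_n$, and $n(\mathcal W)=n(\mathcal U)n(\mathcal V)$. The elements $n(\mathcal U)$ form a downward directed set with infimum $0$.
\item[(iii)] If $\mathcal U$ is a $\sigma$-string and $a_k\in U_k$ for all $k$, then $\limsup_ka_k:=\inf_k\sup_{m\ge k}a_m\le n(\mathcal U)$.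
\end{enumerate}
\end{lemma}

\begin{proof}
(i) By Lemma~\ref{lem:solid}(iv), $\bigcap U_n$ is an ideal. It is $\sigma$-closed, hence $\tau$-closed, so Lemma~\ref{lem:directed}(iii) applies.

(ii) The first statement is clear, since the intersection of $\mathcal W$ is $\{x:x\le n(\mathcal U)n(\mathcal V)\}$. So the set of all $n(\mathcal U)$ is closed under products, hence downward directed. A lower bound of it lies in every first term $U_1$, that is, in every $\sigma$-closed solid $\sigma$-neighborhood of $0$. Since $\sigma$ is Hausdorff, it is $0$.

(iii) Let $b_k=\sup_{m\ge k}a_m$. For $2\le k\le m$, Lemma~\ref{lem:solid} gives $a_k\vee\dots\vee a_m\in U_k+\dots+U_m\subseteq U_{k-1}$. As $m\to\infty$, these joins $\tau$-converge to $b_k$ by Lemma~\ref{lem:directed}(ii), and $U_{k-1}$ is $\tau$-closed; so $b_k\in U_{k-1}$. As $U_{k-1}$ is solid, $\inf_lb_l\in U_{k-1}$ for all $k\ge2$. Now use (i).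
\end{proof}

\begin{theorem}\label{thm:oc}
Every order continuous algebra $(B,\tau)$ is minimal.
\end{theorem}

\begin{proof}
Let $\sigma\subseteq\tau$ be a Hausdorff ring topology; by Lemma~\ref{lem:coarsen} we may assume $\sigma$ monotone. Let $W$ be a solid $\tau$-neighborhood of $0$. We show that $W$ is a $\sigma$-neighborhood of $0$.

Choose a solid $\tau$-neighborhood $W'$ of $0$ with $W'+W'\subseteq W$. By Lemma~\ref{lem:BC}(ii) and order continuity, the elements $n(\mathcal U)$ converge to $0$ in $\tau$; fix a $\sigma$-string $\mathcal U$ with $n(\mathcal U)\in W'$. If no $U_k$ is contained in $W$, pick $a_k\in U_k\setminus W$ for every $k$, and put $b_k=\sup_{m\ge k}a_m$, $b=\inf_kb_k$. By Lemma~\ref{lem:BC}(iii), $b\le n(\mathcal U)$, so $b\in W'$. Since $b_k\to b$ in $\tau$, some $b_k$ lies in $b+W'\subseteq W$. As $a_k\le b_k$ and $W$ is solid, $a_k\in W$, a contradiction. So $U_k\subseteq W$ for some $k$.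
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Combine Proposition~\ref{prop:measure} with Theorem~\ref{thm:oc}.
\end{proof}

Order continuity cannot be dropped in Theorem~\ref{thm:oc}: the discrete topology on $\mathcal P(\mathbb N)$ is monotone and Hausdorff, but the product topology is strictly coarser.

\section{What minimality forces}\label{sec:forces}

We turn to arbitrary minimal rings. Two examples show what can go wrong, and the proofs that follow turn them into general statements.

\begin{example}\label{ex:fin}
On $\mathrm{Fin}(\mathbb N)$ the discrete topology is monotone. It is also order continuous, because a downward directed set of finite sets has a least element. It is not minimal: by Proposition~\ref{prop:atomic} the only minimal ring topology is the one induced from the product topology. The singletons form a disjoint sequence that does not converge to $0$ in the discrete topology.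
\end{example}

\begin{example}\label{ex:intervals}
Let $A$ be the subring of the measure algebra $(B,\tau)$ that consists of the classes of finite unions of intervals, with the subspace topology. It is dense in $B$, and it is monotone and exhaustive. But it is not minimal. Let $K\subseteq[0,1]$ be closed and nowhere dense with $\lambda(K)>0$ (remove from $[0,1]$ open intervals of total length less than $1$ around the rationals), and let $c$ be its class. The sets $\{x\in A:\lambda(x\setminus c)<\varepsilon\}$ define by Lemma~\ref{lem:solid}(ii) a ring topology on $A$ coarser than that induced by $\tau$. It is Hausdorff, since every interval of positive length has a subinterval of positive length disjoint from $K$. It is strictly coarser: if $x_n\in A$ and $x_n\to c$ in $B$, then $\lambda(x_n\setminus c)\to0$ but $\lambda(x_n)\to\lambda(c)>0$.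

The element $c$ lies above no nonzero element of $A$, so $A$ is not order dense in $B$. Nor is $A$ order continuous. Indeed, write $[0,1]\setminus K$ as a union of disjoint intervals $J_1,J_2,\dots$. The elements $[0,1]\setminus(J_1\cup\dots\cup J_n)$ of $A$ decrease to $c$ in $B$, so their infimum in $A$ is $0$, but their measures are at least $\lambda(c)$.
\end{example}

The defect in Example~\ref{ex:fin} always yields a coarser topology: if disjoint elements stay away from $0$, we may declare the ideals generated by their tails to be small.

\begin{lemma}\label{lem:exh}
A minimal topological Boolean ring $(R,\tau)$ is monotone and exhaustive.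
\end{lemma}

\begin{proof}
It is monotone by Lemma~\ref{lem:coarsen}. Suppose that it is not exhaustive. Passing to a subsequence, we get pairwise disjoint $a_1,a_2,\dots$ and a neighborhood $U$ of $0$ with $a_k\notin U$ for all $k$. Let $I_n$ be the ideal generated by $\{a_m:m\ge n\}$. The sets $V+I_n$, with $V$ a solid $\tau$-neighborhood of $0$ and $n\ge1$, are solid by Lemma~\ref{lem:solid}(i). They form a filter base, and $(V+I_n)+(V+I_n)\subseteq(V+V)+I_n$. By Lemma~\ref{lem:solid}(ii) they define a ring topology $\tau'\subseteq\tau$. It is strictly coarser, because $a_n\in V+I_n$ shows that no $V+I_n$ is contained in $U$.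

It remains to see that $\tau'$ is Hausdorff, which contradicts minimality. Let $x$ lie in all $V+I_n$. Then $x\in\overline{I_n}$ ($\tau$-closure) for every $n$. For each $m$, disjointness gives
\[
xa_m\in a_m\overline{I_{m+1}}\subseteq\overline{a_mI_{m+1}}=\{0\}.
\]
Hence $xI_1=\{0\}$, and $x=x\cdot x\in x\overline{I_1}\subseteq\overline{xI_1}=\{0\}$.
\end{proof}

We recall the facts about completions that we need. Every Hausdorff topological ring $R$ is a dense subring, with the subspace topology, of a complete Hausdorff topological ring $\hat R$, its completion \cite{Bou}. If $\mathcal N$ is a base at $0$ of $R$, the closures in $\hat R$ of the members of $\mathcal N$ form a base at $0$ of $\hat R$. A continuous homomorphism from a dense subring of a topological ring into a complete Hausdorff topological ring is uniformly continuous and extends to a continuous homomorphism of the whole ring. A complete Hausdorff topological ring that contains $R$ as a dense subring with the subspace topology is the completion of $R$. Finally, $R$ is precompact if and only if $\hat R$ is compact. Completeness of $\hat R$ (every Cauchy net converges) is not to be confused with completeness as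 a Boolean algebra; the next lemma connects the two.

\begin{lemma}\label{lem:completion}
If $(R,\tau)$ is Hausdorff, monotone and exhaustive, then its completion $\hat R$ is an order continuous algebra.
\end{lemma}

\begin{proof}
The identity $x^2=x$ passes from the dense subring $R$ to $\hat R$, so $\hat R$ is a Boolean ring. If $U$ is a solid neighborhood of $0$ in $R$, its closure $\overline U$ in $\hat R$ is solid: if $u_i\to y$ with $u_i\in U$, and $r_j\to x\in\hat R$ with $r_j\in R$, then $r_ju_i\in U$ and $r_ju_i\to xy$. So $\hat R$ is monotone.

\emph{$\hat R$ is exhaustive.} Otherwise there are solid neighborhoods $U_n$ of $0$ in $\hat R$ with $U_{n+1}+U_{n+1}\subseteq U_n$ and pairwise disjoint $x_1,x_2,\dots\in\hat R$ with $x_k\notin U_1$ for all $k$. We approximate them by disjoint elements of $R$. Pick $r_k\in R$ with $r_k+x_k\in U_{k+2}$ and put $r_k'=r_k\setminus(r_1\vee\dots\vee r_{k-1})\in R$. The $r_k'$ are pairwise disjoint. Since $x_k=x_k\setminus(x_1\vee\dots\vee x_{k-1})$, inequality \eqref{eq:poly} and Lemma~\ref{lem:solid} give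
\[
r_k'+x_k\le\bigvee_{j\le k}(r_j+x_j)\in U_3+\dots+U_{k+2}\subseteq U_2 .
\]
So $r_k'+x_k\in U_2$. As $\tau$ is exhaustive, $r_k'\in U_2$ for large $k$, and then $x_k\in U_2+U_2\subseteq U_1$, a contradiction.

\emph{Every upward directed set $D\subseteq\hat R$ is Cauchy.} Otherwise there is a neighborhood $U'$ of $0$ such that every $d\in D$ admits $x,y\in D$ with $x,y\ge d$ and $x+y\notin U'$. Let $U$ be a solid neighborhood of $0$ with $U+U\subseteq U'$. Since $x+y=(x\setminus d)+(y\setminus d)$, one of $x\setminus d$, $y\setminus d$ is not in $U$. Inductively we get $d_1\le d_2\le\cdots$ in $D$ with $d_{k+1}\setminus d_k\notin U$. These differences are pairwise disjoint, which contradicts exhaustivity.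

So every upward directed $D$ converges, and its limit is $\sup D$ by Lemma~\ref{lem:directed}(i). For $D=\hat R$ we obtain a greatest element $1$, which is a unit. Passing to finite joins, we see that all suprema exist. If $D$ is downward directed with infimum $0$, then $\{1+x:x\in D\}$ is upward directed with supremum $1$ and converges to $1$; so $D$ converges to $0$.
\end{proof}

\section{Order closed subalgebras are closed}\label{sec:closed}

The hardest step of Theorem~\ref{thm:B} is (b)$\Rightarrow$(c): order continuity of $R$ speaks about infima in $R$, and we want to learn something about every element of $\hat R$. The elements that can be reached from $R$ by suprema and infima are within control; the following lemma will show that there are no others. It is a second application of Lemma~\ref{lem:BC}.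

\begin{lemma}\label{lem:closed}
Let $(B,\beta)$ be an order continuous algebra and $C\subseteq B$ a subalgebra closed under arbitrary suprema and infima formed in $B$. Then $C$ is closed in $B$.
\end{lemma}

\begin{proof}
Let $c\in\overline C$. We use $\beta$-strings, that is, Lemma~\ref{lem:BC} with $\sigma=\tau=\beta$. For each string we first approximate $c$ by an element of $C$ up to $n(\mathcal U)$, and then let $n(\mathcal U)$ decrease to $0$.

\emph{Step 1: for every string $\mathcal U$ there is $d_{\mathcal U}\in C$ with $d_{\mathcal U}+c\le n(\mathcal U)$.} Choose $r_k\in C$ with $r_k+c\in U_k$. Put $e_k=\sup_{m\ge k}(r_m+c)$ and $e=\inf_ke_k$; by Lemma~\ref{lem:BC}(iii), $e\le n(\mathcal U)$. Let $b_k=\sup_{m\ge k}r_m\in C$ and $d_{\mathcal U}=\inf_kb_k\in C$. For $m\ge k$ we have $r_m+c\le e_k$, so $c\setminus e_k\le r_m\le c\vee e_k$ by \eqref{eq:between}, and therefore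
\[
c\setminus e_k\le b_k\le c\vee e_k .
\]
The right-hand inequalities and \eqref{eq:distr} give $d_{\mathcal U}\le\inf_k(c\vee e_k)=c\vee e$. For the lower bound, $b_k\ge b_l\ge c\setminus e_l$ for all $l\ge k$. As the $e_l$ decrease, $\sup_{l\ge k}(c\setminus e_l)=c\setminus e$ by \eqref{eq:distr}, so $b_k\ge c\setminus e$ for all $k$, and $d_{\mathcal U}\ge c\setminus e$. By \eqref{eq:between}, $d_{\mathcal U}+c\le e\le n(\mathcal U)$.

\emph{Step 2: $c\in C$.} Fix elements $d_{\mathcal U}$ as in Step 1 and put
\[
g_{\mathcal U}=\inf\{d_{\mathcal V}:n(\mathcal V)\le n(\mathcal U)\}\in C,\qquad g=\sup_{\mathcal U}g_{\mathcal U}\in C .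
\]
If $n(\mathcal V)\le n(\mathcal U)$, then $d_{\mathcal V}+c\le n(\mathcal U)$, so $d_{\mathcal V}\ge c\setminus n(\mathcal U)$ by \eqref{eq:between}. Hence $g_{\mathcal U}\ge c\setminus n(\mathcal U)$, and by \eqref{eq:distr} and Lemma~\ref{lem:BC}(ii)
\[
g\ge\sup_{\mathcal U}\,(c\setminus n(\mathcal U))=c\setminus\inf_{\mathcal U}n(\mathcal U)=c .
\]
Conversely, given strings $\mathcal U$ and $\mathcal V$, Lemma~\ref{lem:BC}(ii) provides a string $\mathcal W$ with $n(\mathcal W)=n(\mathcal U)n(\mathcal V)$. Then $g_{\mathcal U}\le d_{\mathcal W}\le c\vee n(\mathcal W)\le c\vee n(\mathcal V)$. Taking the infimum over $\mathcal V$ we get $g_{\mathcal U}\le c$. So $g\le c$, and $c=g\in C$.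
\end{proof}

\section{Proof of the characterization}\label{sec:proofB}

We prove (a)$\Leftrightarrow$(c) and (b)$\Leftrightarrow$(c) in Theorem~\ref{thm:B}, and then the last statement.

\begin{proof}[Proof of \textup{(a)$\Rightarrow$(c)}]
By Lemmas~\ref{lem:exh} and~\ref{lem:completion}, $B:=\hat R$ is an order continuous algebra. It remains to prove that $R$ is order dense; we argue as in Example~\ref{ex:intervals}. Suppose that $0\neq c\in B$ and no nonzero $r\in R$ lies below $c$. The continuous ring homomorphism $q(x)=(1+c)x$ of $B$ into itself is injective on $R$, because $q(r)=0$ means $r\le c$. So $q|_R$ induces on $R$ a Hausdorff ring topology coarser than $\tau$. By minimality it equals $\tau$. Take a net $r_i$ in $R$ converging to $c$ in $B$. Then $q(r_i)\to q(c)=0$, that is, $r_i\to0$ in the induced topology, which is $\tau$. Hence $c=0$, a contradiction.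
\end{proof}

\begin{proof}[Proof of \textup{(c)$\Rightarrow$(a)}]
\emph{$R$ is dense in $B$.} Let $c\in B$. The set $\{r\in R:r\le c\}$ is upward directed; let $s\le c$ be its supremum in $B$. If $s\ne c$, order density gives a nonzero $r\in R$ with $r\le c\setminus s$. But $r\le c$ implies $r\le s$, so $r=0$, a contradiction. Thus $s=c$, and $c$ is a limit of elements of $R$ by Lemma~\ref{lem:directed}(ii).

Let $\sigma\subseteq\tau$ be a Hausdorff ring topology on $R$. The identity $(R,\tau)\to(R,\sigma)$ extends to a continuous ring homomorphism $\varphi$ from $B$ into the completion of $(R,\sigma)$. Its kernel is a closed ideal of $B$, so it equals $\{x:x\le k\}$ for some $k$ by Lemma~\ref{lem:directed}(iii). Since $\varphi$ is injective on $R$, no nonzero element of $R$ lies below $k$, and order density gives $k=0$. So $\varphi$ is injective and induces on $B$ a Hausdorff ring topology coarser than $\beta$. By Theorem~\ref{thm:oc} this topology is $\beta$. Restricting to $R$ we obtain $\sigma=\tau$.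
\end{proof}

\begin{proof}[Proof of \textup{(c)$\Rightarrow$(b)}]
If $U$ is solid in $B$, then $U\cap R$ is solid in $R$; so $\tau$ is monotone.

Let $a_1,a_2,\dots\in R$ be pairwise disjoint, and put $b_k=\sup_{m\ge k}a_m$ and $b=\inf_kb_k$ in $B$. By \eqref{eq:distr}, $a_mb_{m+1}=0$, so $a_mb=0$ for all $m$, and hence $b=bb_1=0$, again by \eqref{eq:distr}. Thus $b_k\to0$, and $a_k\le b_k$ gives $a_k\to0$ by solidity. So $\tau$ is exhaustive.

Let $D\subseteq R$ be downward directed with infimum $0$ in $R$, and let $t=\inf D$ in $B$. If $t\ne0$, some nonzero $r\in R$ lies below $t$; it is a nonzero lower bound of $D$ in $R$, a contradiction. So $t=0$, and $D$ converges to $0$ by Lemma~\ref{lem:directed}(ii).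
\end{proof}

\begin{proof}[Proof of \textup{(b)$\Rightarrow$(c)}]
By Lemma~\ref{lem:completion}, $B:=\hat R$ is an order continuous algebra in which $R$ is dense. We must show that $R$ is order dense. Note that
\begin{equation}\label{eq:ann}
x\in B,\ xR=\{0\}\ \Longrightarrow\ x=0,
\end{equation}
since $x=x\cdot x\in x\overline R\subseteq\overline{xR}=\{0\}$. As $R$ need not have a unit, we also use $R_1=R\cup(1+R)$. This is a subalgebra of $B$, and $R$ is an ideal in it.

\emph{Step 1: if $D\subseteq R_1$ is downward directed with infimum $0$ in $R_1$, then $\inf D=0$ in $B$.} Let $x=\inf D$ in $B$, and let $r\in R$. The set $rD\subseteq R$ is downward directed, and its infimum in $B$ is $rx$; so it converges to $rx$ by Lemma~\ref{lem:directed}(ii). On the other hand, a lower bound of $rD$ in $R$ is a lower bound of $D$, hence $0$; so $rD$ has infimum $0$ in $R$ and converges to $0$ by (b). So $rx=0$ for all $r\in R$, and $x=0$ by \eqref{eq:ann}.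

\emph{Step 2: infima of subsets of $R_1$.} Let $T$ (respectively $S$) be the set of all infima (respectively suprema) in $B$ of subsets of $R_1$. We claim that every nonzero $t\in T$ lies above a nonzero element of $R_1$. The set $F=\{x\in R_1:x\ge t\}$ is downward directed and has infimum $t$ in $B$. As $t\ne0$, Step 1 shows that $0$ is not the infimum of $F$ in $R_1$. So $F$ has a nonzero lower bound $r\in R_1$, and $r\le t$.

\emph{Step 3: $S=T$.} Let $t\in T$ and $s=\sup\{r\in R_1:r\le t\}\in S$; then $s\le t$. As $t=\inf\{x\in R_1:x\ge t\}$ and $1+s=\inf\{1+r:r\in R_1,\ r\le t\}$, we have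
\[
t\setminus s=t(1+s)=\inf\{x\setminus r:\ x,r\in R_1,\ r\le t\le x\}\in T .
\]
If $t\setminus s\ne0$, Step 2 gives a nonzero $r\in R_1$ with $r\le t\setminus s$. Then $r\le t$, so $r\le s$ and $r=0$, a contradiction. So $t=s$, which proves $T\subseteq S$. Complementation $x\mapsto1+x$ maps $R_1$ onto itself, so it interchanges $S$ and $T$, and $S\subseteq T$ follows.

\emph{Step 4: conclusion.} Put $C=S=T$. It contains $R_1$, it is closed under arbitrary suprema because $S$ is, under arbitrary infima because $T$ is, and under complements. So it is a subalgebra, and by Lemma~\ref{lem:closed} it is closed in $B$. As it contains the dense set $R$, $C=B$.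

Let $0\ne c\in B=S$. Then some nonzero $r\in R_1$ lies below $c$. By \eqref{eq:ann} there is $\rho\in R$ with $\rho r\ne0$. Since $R$ is an ideal of $R_1$, $\rho r\in R$, and $\rho r\le c$. So $R$ is order dense.
\end{proof}

\begin{proof}[Proof that in \textup{(c)} $B$ is the completion of $R$]
We saw in the proof of (c)$\Rightarrow$(a) that $R$ is dense in $B$, so we have to show that $B$ is complete as a topological group. Applying (c)$\Rightarrow$(b) to the order dense subring $B\subseteq B$, we see that $\beta$ is monotone and exhaustive. By Lemma~\ref{lem:completion}, $\hat B$ is an order continuous algebra. The unit of $B$ acts as a unit on the dense subring $B$, so it is the unit of $\hat B$, and $B$ is a subalgebra of $\hat B$. If $D\subseteq B$ is upward directed, it converges to its supremum in $B$ by Lemma~\ref{lem:directed}(ii), and by Lemma~\ref{lem:directed}(i) this is also its supremum in $\hat B$. Passing to finite joins and to complements, we see that $B$ is closed under arbitrary suprema and infima formed in $\hat B$. By Lemma~\ref{lem:closed}, $B$ is closed in $\hat B$, so $B=\hat B$.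
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.

\section{Uniqueness and precompactness}\label{sec:cor}

The point of condition (b) is that it passes to the supremum of two topologies.

\begin{proof}[Proof of Corollary~\ref{cor:unique}]
Let $\tau_1,\tau_2$ be minimal ring topologies on $R$; both satisfy (b). Their supremum $\tau_1\vee\tau_2$ is a Hausdorff ring topology; the sets $U_1\cap U_2$, with $U_i$ a solid $\tau_i$-neighborhood of $0$, form a base at $0$. These sets are solid, and a net converges to $0$ in $\tau_1\vee\tau_2$ if it does so in both $\tau_1$ and $\tau_2$. Hence $\tau_1\vee\tau_2$ is monotone, exhaustive and order continuous, because $\tau_1$ and $\tau_2$ are. By (b)$\Rightarrow$(a) it is minimal. As it is finer than $\tau_1$ and $\tau_2$, we get $\tau_1=\tau_1\vee\tau_2=\tau_2$.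
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:atomic}]
If a minimal ring is atomic, then by Proposition~\ref{prop:atomic} its topology is $\pi$, it is precompact, and it has the stated form. Conversely, all rings of the stated form are minimal and precompact, by the same proposition. It remains to show that a minimal precompact ring $R$ is atomic.

By Theorem~\ref{thm:B}, $R$ is order dense in its completion $B$, an order continuous algebra, and $B$ is compact. Let $0\ne c\in B$. We find an atom below $c$ by mapping $B$ onto a finite Boolean algebra in which $c$ does not vanish. By Pontryagin duality the continuous characters of the compact abelian group $B$ separate points, so there is a continuous character $\chi$ with $\chi(c)\neq1$. As $x+x=0$ for all $x$, $\chi$ takes values in $\{\pm1\}$, and $H=\ker\chi$ is an open subgroup with $c\notin H$. Put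
\[
J=\{x\in B:xB\subseteq H\}.
\]
This is an ideal contained in $H$, so $c\notin J$. Since $B$ is monotone, $H$ contains a solid neighborhood $V$ of $0$, and $V\subseteq J$. Thus $J$ is open, hence closed, and by compactness it has finite index. By Lemma~\ref{lem:directed}(iii), $J=\{x:x\le j\}$ for some $j$. So $(1+j)B\cong B/J$ is a finite Boolean algebra, and $(1+j)c\ne0$. Let $a$ be an atom of $(1+j)B$ below $(1+j)c$. Every element of $B$ below $a$ lies in $(1+j)B$, so $a$ is an atom of $B$, and $a\le c$. By order density some nonzero element of $R$ lies below $a$; it must be $a$ itself, so $a\in R$, and $a$ is an atom of $R$. Applied to nonzero $c\in R$, this shows that $R$ is atomic.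
\end{proof}

\begin{remark}
Every order dense subring $R$ of the measure algebra $B$ of Theorem~\ref{thm:A} is minimal and not precompact. It is minimal by Theorem~\ref{thm:B}. If $0\ne r\in R$, then, as $B$ has no atoms, there is $c\in B$ with $0\ne c\le r$, $c\ne r$. Order density gives a nonzero $r'\in R$ with $r'\le c$, so $r$ is not an atom of $R$. Hence the nonzero ring $R$ has no atoms, and it is not precompact by Corollary~\ref{cor:atomic}. By contrast, the dense subring $A$ of Example~\ref{ex:intervals} is not order dense, and not minimal.
\end{remark}

\begin{thebibliography}{9}
\raggedright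

\bibitem{Bou}
Bourbaki, \emph{General Topology}, III \S6.5.

\bibitem{LH}
S.~Lopez-Permouth, D.~V.~Huynh (eds.), \emph{Advances in Ring Theory}, Birkh\"auser, 2010, ISBN 3034602855.
\url{https://nzdr.ru/data/media/biblio/kolxoz/M/MA/MAa/Lopez-Permouth%20S.,%20Huynh%20D.V.%20(eds.)%20Advances%20in%20ring%20theory%20(Birkhauser,%202010)(ISBN%203034602855)(O)(356s)_MAa_.pdf}

\end{thebibliography}

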